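\title{The $LR$ degrees do not form an upper semilattice}

\begin{abstract}
An oracle $A$ is $LR$-below an oracle $B$ if every real that is Martin-L\"of random relative to $B$ is Martin-L\"of random relative to $A$. We show that two $LR$ degrees need not have a least upper bound: if $A\oplus B$ is 2-random, and hence for almost every pair $(A,B)$, the degrees of $A$ and $B$ have none. The proof reads $\le_{LR}$ as a comparison of prefix-free Kolmogorov complexities. Every upper bound of $A$ and $B$ must compress one of two strings, an initial segment of a fixed random real $\Omega$ or a matching initial segment of $A\oplus B$. The join $A\oplus B$ does not compress the first, and a forcing construction gives an upper bound $D\le_T(A\oplus B)'$ that infinitely often does not compress the second. The result holds in every upper cone, among the degrees of $\Delta^0_3$ sets, and for finite families.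
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

We work in the Cantor space $2^\omega$ of infinite binary sequences, which we call reals and identify with subsets of $\mathbb N$. The first $n$ bits of a real or string $X$ are denoted by $X\restriction n$. For a finite string $\sigma\in2^{<\omega}$, let $[\sigma]$ be the set of reals that extend $\sigma$, and let $\mu$ be Lebesgue measure, so that $\mu([\sigma])=2^{-|\sigma|}$. For a set $G$ of strings put $[G]=\bigcup_{\sigma\in G}[\sigma]$; if $G$ is computably enumerable (c.e.) in an oracle $V$, the open set $[G]$ is called $V$-c.e.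

A \emph{Martin-L\"of test relative to $A$} is a uniformly $A$-c.e.\ sequence $(G_i)$ of sets of strings with $\mu([G_i])\le2^{-i}$. It presents the null set $\bigcap_i[G_i]$ in a way that is effective in $A$. A real $Z$ is \emph{$A$-random} if $Z\notin\bigcap_i[G_i]$ for every such test. There are countably many tests, so the $A$-random reals have measure $1$. We write $V'$ for the Turing jump of $V$ (the halting problem relative to $V$); the $\emptyset'$-random reals are called \emph{2-random}.

Put $A\le_{LR}B$ if every $B$-random real is $A$-random. In words: every real that $A$ exposes as nonrandom is also exposed by $B$. The relation is reflexive and transitive, and it contains Turing reducibility $\le_T$, since a test relative to $A$ is a test relative to every oracle that computes $A$. The \emph{$LR$ degrees} are the classes of the equivalence relation ``$A\le_{LR}B$ and $B\le_{LR}A$'', ordered by $\le_{LR}$.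

The join $A\oplus B=\{2n:n\in A\}\cup\{2n+1:n\in B\}$ computes $A$ and $B$, so its degree is an upper bound of the $LR$ degrees of $A$ and $B$. In the Turing degrees the join is the least upper bound, because an oracle that computes $A$ and $B$ computes $A\oplus B$. This argument has no counterpart for $\le_{LR}$, and it is a known fact, due to Nies, that the $LR$ degree of $A\oplus B$ is not in general the supremum of the $LR$ degrees of $A$ and $B$. Some other degree could still be the supremum; when $A\le_{LR}B$, for instance, the degree of $B$ is. The question is posed in \cite{talk} in the words ``It is not known if there is a least upper bound for any two degrees.''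

\medskip
\noindent\textbf{Problem.} Do every two $LR$ degrees have a least upper bound in the partial order of $LR$ degrees?
\medskip

The answer is no, and the failure is typical.

\begin{theorem}\label{thm:answer}
If $A\oplus B$ is 2-random, then the $LR$ degrees of $A$ and $B$ have no least upper bound. In particular, this holds for almost every pair $(A,B)$.
\end{theorem}

The second sentence follows from the first because $(A,B)\mapsto A\oplus B$ carries the product measure to $\mu$.

\subsection{Upper bounds as compressors}

The definition of $\le_{LR}$ quantifies over all reals. A theorem of Kjos-Hanssen, Miller and Solomon replaces it by an inequality between two functions on finite strings. A \emph{prefix-free oracle machine} is an oracle Turing machine $M$, mapping strings to strings, such that for each oracle $X$ no element of the domain of $M^X$ is a proper initial segment of another. We fix a universal such machine $U$ and put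
\[K^X(x)=\min\{|p|:U^X(p)=x\}.\]
Universality means that for each prefix-free oracle machine $M$ there is a constant $c$ such that $M^X(p)=x$ implies $K^X(x)\le|p|+c$, for all $X$, $p$, $x$. The number $K^X(x)$ measures how far the oracle $X$ compresses $x$. Since the domain of $U^X$ is prefix-free, Kraft's inequality gives $\sum_x2^{-K^X(x)}\le1$.

\begin{theorem}[Kjos-Hanssen, Miller, Solomon \cite{KMS}]\label{thm:KMS}
$X\le_{LR}W$ if and only if $K^W\le K^X+O(1)$.
\end{theorem}

So $D$ is an upper bound of $A$ and $B$ exactly when $K^D\le\min(K^A,K^B)+O(1)$, and a least upper bound is an upper bound that compresses each string no more than any other upper bound does, up to a constant. The function $\min(K^A,K^B)$ looks like a complexity function: it satisfies $\sum_x2^{-\min(K^A(x),K^B(x))}\le2$. If some oracle $E$ had $K^E=\min(K^A,K^B)\pm O(1)$, then $E$ would be a least upper bound, since each upper bound $D$ would satisfy $K^D\le K^E+O(1)$. This first guess fails for random pairs.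

\begin{example}\label{ex:min}
Let $A\oplus B$ be $\emptyset$-random and let $y_n=(A\oplus B)\restriction2n$; we use the textbook facts recalled in Section~\ref{sec:tools}. The oracle $A$ recovers $A\restriction n$ from $n$, so $K^A(A\restriction n)\le2\log n+O(1)$, and the same holds for $B$. An upper bound $E$ inherits both bounds and can concatenate two programs, so $K^E(y_n)\le4\log n+O(1)$. On the other hand, $B$ is $A$-random by van Lambalgen's theorem, so $K^A(y_n)\ge K^A(B\restriction n)-O(1)\ge n-O(1)$. Exchanging the roles of $A$ and $B$ gives the same bound for $K^B(y_n)$. Hence $\min(K^A,K^B)(y_n)\ge n-O(1)$.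
\end{example}

Every upper bound therefore compresses some strings that neither $A$ nor $B$ compresses. A second guess is that one can close $\min(K^A,K^B)$ under all such forced consequences and realize the result by an oracle. The obstacle is that some forced consequences are disjunctions: every upper bound must compress one of two given strings, while neither string is compressed by all upper bounds.

\subsection{The full result and the shape of the proof}

We prove a statement relative to an arbitrary oracle $Y$. \emph{For Theorem~\ref{thm:answer} the case $Y=\emptyset$ suffices}, and the reader may keep this case in mind throughout. Numbers are identified with strings by a fixed computable bijection when complexities are taken, and $Y\oplus A\oplus B$ means $Y\oplus(A\oplus B)$. Put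
\[\Omega=\sum_{n}2^{-K^Y(n)}\in(0,1],\]
and identify $\Omega$ with its binary expansion that has infinitely many 1s.

\begin{theorem}\label{thm:main}
Let $Y$ be an oracle and let $A\oplus B$ be $Y'$-random. There is $D\le_T(Y\oplus A\oplus B)'$ such that
\begin{enumerate}
\item[(1)] $Y\oplus A\le_{LR}D$ and $Y\oplus B\le_{LR}D$;
\item[(2)] every $E$ with $Y\oplus A,\,Y\oplus B\le_{LR}E\le_{LR}D$ satisfies $\liminf_sK^E(\Omega\restriction s)/s=0$;
\item[(3)] no $E$ satisfies $Y\oplus A,\,Y\oplus B\le_{LR}E$ together with $E\le_{LR}D$ and $E\le_{LR}Y\oplus A\oplus B$.
\end{enumerate}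
Consequently $Y\oplus A$ and $Y\oplus B$ have no least upper bound in the $LR$ degrees.
\end{theorem}

The last sentence follows from (1) and (3): a least upper bound would lie below the two upper bounds $D$ and $Y\oplus A\oplus B$. For $Y=\emptyset$ we have $Y\oplus A\equiv_TA$ and $Y\oplus B\equiv_TB$, and Theorem~\ref{thm:answer} follows.

The proof attaches to each $s\ge1$ two strings, $\Omega\restriction s$ and $x_s=(A\oplus B)\restriction2n_s$, where $n_s$ is a large number that codes $\Omega\restriction s$. Section~\ref{sec:tradeoff} shows that every upper bound $E$ of $Y\oplus A$ and $Y\oplus B$ obeys the trade-off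
\[K^E(x_s)+K^E(\Omega\restriction s)\le2s+O(\log s).\]
For the join $Y\oplus A\oplus B$ the second term is at least $s-O(1)$. For the oracle $D$ the first term is at least $(2-o(1))s$ along an infinite sequence of $s$. An upper bound below both oracles compresses no better than either, so along that sequence the left side would be at least $(3-o(1))s$.

The work lies in building $D$. It has to compress $A\restriction n_s$ and $B\restriction n_s$ to about $s$ bits each, and yet it must need about $2s$ bits for the pair. It achieves this by also compressing almost $2^s$ decoys for each of the two strings, so that the true pair is hidden among almost $2^{2s}$ pairs. Section~\ref{sec:requests} bounds the cost of one decoy, Section~\ref{sec:cond} sets up the forcing and shows the counting argument on a $2\times2$ grid, Section~\ref{sec:grid} carries it out in general, and Section~\ref{sec:constr} finishes the proof. Section~\ref{sec:cons} collects consequences.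

\section{Tools from algorithmic randomness}\label{sec:tools}

Throughout, $\log=\log_2$. Constants hidden in $O(\cdot)$ may depend on the oracles and on other data fixed in advance, but not on the running strings and numbers. We write $\delta\preceq\delta'$ if the string $\delta$ is an initial segment of the string or real $\delta'$. For strings of equal length, $\sigma\oplus\tau$ is the interleaving, so $(A\oplus B)\restriction2n=(A\restriction n)\oplus(B\restriction n)$. A statement is $\Sigma^0_1(V)$, respectively $\Pi^0_1(V)$, if it has the form $\exists n\,P(n)$, respectively $\forall n\,P(n)$, with $P$ decidable in $V$; the jump $V'$ decides such statements uniformly.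

\subsection{Complexity}

Three inequalities follow from universality.
\begin{enumerate}
\item[(K1)] If $f$ is a partial $W$-computable function of $r$ strings, then $K^W(f(x_1,\dots,x_r))\le K^W(x_1)+\dots+K^W(x_r)+O(1)$ on the domain of $f$. (Read $r$ programs in succession.)
\item[(K2)] If $X\le_TW$, then $K^W\le K^X+O(1)$. (Simulate $U^X$ with oracle $W$.)
\item[(K3)] $K^W(n)\le2\log n+O(1)$ for $n\ge1$, and $K^W(\sigma)\le|\sigma|+2\log|\sigma|+O(1)$ for $|\sigma|\ge1$. (Doubling each binary digit of $n$ and appending $01$ gives a self-delimiting code of $n$; put the code of $|\sigma|$ in front of $\sigma$.)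
\end{enumerate}

A \emph{request} is a pair $(x,k)$ of a string $x$ and a number $k\in\mathbb N$; it asks for a program for $x$ of length about $k$. The \emph{weight} of a set $F$ of requests is $\operatorname{wt}(F)=\sum_{(x,k)\in F}2^{-k}$.

\begin{theorem}[Kraft--Chaitin]\label{thm:KC}
If $T$ is an $X$-c.e.\ set of requests of finite weight, then $K^X(x)\le k+O(1)$ for all $(x,k)\in T$.
\end{theorem}

We approximate complexity by finite pieces of the oracle. For a string $\delta$, let $K^\delta(x)$ be the least length of a program $p$ with $|p|\le|\delta|$ such that $U$ with oracle $\delta$ on input $p$ outputs $x$ within $|\delta|$ steps and queries only positions below $|\delta|$; let $K^\delta(x)=\infty$ if there is no such $p$, and $2^{-\infty}=0$.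

\begin{lemma}\label{lem:finite}
\begin{enumerate}
\item[(a)] The map $(\delta,x)\mapsto K^\delta(x)$ is computable.
\item[(b)] If $\delta\preceq\delta'$, then $K^{\delta'}\le K^\delta$. For a real $D$, we have $K^D(x)\le h$ if and only if $K^\delta(x)\le h$ for some string $\delta\preceq D$.
\item[(c)] For each string $\delta$ and each $h$, at most $2^h$ strings $x$ satisfy $K^\delta(x)\le h$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) There are finitely many programs to run, each for a bounded time. (b) A computation counted for $\delta$ is counted for every extension of $\delta$, and a halting computation of $U^D$ is counted for every long enough initial segment of $D$. (c) The programs involved have length at most $h$ and lie in the prefix-free domain of $U^{\delta0^\omega}$, so by Kraft's inequality there are at most $2^h$ of them.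
\end{proof}

A string $z$ of length $n$ has $K^E(z)\ge K^E(n)-O(1)$ by (K1). The next lemma says that few strings come close to this bound, so that those which do are cheap to name once a shortest program for $n$ is given.

\begin{lemma}[Counting]\label{lem:count}
Let $E$ be an oracle.
\begin{enumerate}
\item[(a)] There is $g\in\mathbb N$ such that $\#\{z\in2^n:K^E(z)\le K^E(n)+d\}\le2^{d+g}$ for all $n,d\in\mathbb N$.
\item[(b)] Let $f$ be a computable function of $r$ strings. If $z_1,\dots,z_r\in2^n$ and $K^E(z_i)\le K^E(n)+d$ for all $i$, where $d\in\mathbb N$, then
\[K^E(f(z_1,\dots,z_r))\le K^E(n)+rd+2\log(d+1)+O(1),\]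
with a constant that depends only on $E$, $r$ and $f$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\varphi(n)=\sum_{|z|=n}2^{-K^E(z)}$, so $\varphi(n)>0$ and $\sum_n\varphi(n)\le1$. The set $T=\{(n,k):2^{-k}<\varphi(n)\}$ is $E$-c.e., because $2^{-k}<\varphi(n)$ holds if and only if $2^{-k}<\sum_{|z|=n}2^{-K^{E\restriction t}(z)}$ for some $t$. Let $k_n$ be least with $2^{-k_n}<\varphi(n)$; then $k_n\ge1$ since $\varphi(n)\le1$. The requests in $T$ with first coordinate $n$ have weight $2\cdot2^{-k_n}<2\varphi(n)$, so $\operatorname{wt}(T)\le2$, and the Kraft--Chaitin theorem gives $c$ with $K^E(n)\le k_n+c$. By the minimality of $k_n$, $\varphi(n)\le2^{1-k_n}\le2^{c+1-K^E(n)}$. Each string counted in (a) contributes at least $2^{-K^E(n)-d}$ to $\varphi(n)$, so $g=c+1$ works.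

(b) Let the machine $M^E$ parse its input as $q\,\kappa\,b_1\cdots b_r$, where $q$ is in the domain of $U^E$, $\kappa$ is the self-delimiting code of a number $d+1$, and each $b_i$ has length $d+g$. It enumerates the strings $z$ of length $U^E(q)$ with $K^E(z)\le|q|+d$, waits for the strings $z_i$ whose positions in the enumeration are the numbers $b_i$, and outputs $f(z_1,\dots,z_r)$. Two inputs in the domain of $M^E$, one extending the other, have the same $q$ and $\kappa$ and hence the same length, so $M$ is prefix-free. If $q$ is a shortest program for $n$, then by (a) the enumeration has at most $2^{d+g}$ members, so the given $z_i$ are named by suitable $b_i$. The input has length $K^E(n)+2\log(d+1)+r(d+g)+O(1)$.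
\end{proof}

\subsection{Randomness}

\begin{theorem}[Levin--Schnorr]\label{thm:LS}
$X$ is $W$-random if and only if $K^W(X\restriction n)\ge n-O(1)$.
\end{theorem}

\begin{theorem}[van Lambalgen]\label{thm:vL}
$X\oplus W$ is $V$-random if and only if $X$ is $V$-random and $W$ is $V\oplus X$-random.
\end{theorem}

\begin{theorem}[Solovay]\label{thm:Sol}
If $(G_s)_{s\ge s_0}$ are uniformly $W$-c.e.\ open sets and $\sum_s\mu(G_s)<\infty$, then a $W$-random real lies in only finitely many $G_s$.
\end{theorem}

\begin{lemma}\label{lem:coord}
Let $\pi:\mathbb N\to\mathbb N$ be computable and injective. If $Z$ is $V$-random, then so is $Z\circ\pi$. In particular, if $X\oplus W$ is $V$-random, then so are $X$, $W$ and $W\oplus X$.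
\end{lemma}

\begin{proof}
Under $Z\mapsto Z\circ\pi$ the preimage of $[\sigma]$ is defined by prescribing the $|\sigma|$ distinct bits at positions $\pi(0),\dots,\pi(|\sigma|-1)$. So the map preserves measure, and the preimage of $[\sigma]$ is a clopen set computable from $\sigma$. Hence a $V$-test covering $Z\circ\pi$ pulls back to a $V$-test covering $Z$.
\end{proof}

\section{A trade-off obeyed by every upper bound}\label{sec:tradeoff}

From now on $Y$ is fixed, $A\oplus B$ is $Y'$-random, and $s$ ranges over the integers $\ge1$. By Lemma~\ref{lem:coord}, $A$ and $B$ are $Y'$-random. \emph{Upper bound} means an oracle $E$ with $Y\oplus A\le_{LR}E$ and $Y\oplus B\le_{LR}E$.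

An upper bound $E$ compresses both $A\restriction n$ and $B\restriction n$ to $K^Y(n)+O(1)$ bits, so it compresses the pair to $2K^Y(n)+O(1)$ bits. If $E$ does not compress the number $n$ itself below $K^Y(n)$, the counting lemma improves this to about $K^Y(n)$ bits. To exploit this we need numbers $n_s$ with two properties. Their complexity should be about $s$, even relative to $Y\oplus A\oplus B$. And they should be so large that, in a sense made precise in Section~\ref{sec:requests}, the compression done by $Y\oplus A$ has settled up to an error of about $2^{-s}$ on an initial segment of $A$ shorter than $n_s$. The real $\Omega$ provides both.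

\subsection{The real $\Omega$ and its modulus}

For a string $b$ let $0.b$ be the dyadic rational with binary digits $b$. Since the expansion of $\Omega$ has infinitely many 1s,
\[0.(\Omega\restriction s)<\Omega\le0.(\Omega\restriction s)+2^{-s}.\]
Let $\Omega_t=\sum_{n\le t}2^{-K^{Y\restriction t}(n)}$. By Lemma~\ref{lem:finite}, $(\Omega_t)$ is a $Y$-computable nondecreasing sequence of rationals with limit $\Omega$. Let $t_s$ be the least $t$ with $\Omega_t\ge0.(\Omega\restriction s)$. Since $\Omega_{t_s}\le\sum_{n\le t_s}2^{-K^Y(n)}$,
\begin{equation}\label{eq:omega-tail}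
\sum_{n>t_s}2^{-K^Y(n)}\le\Omega-\Omega_{t_s}\le2^{-s}.
\end{equation}

\begin{lemma}\label{lem:omega}
\begin{enumerate}
\item[(a)] $\Omega\le_TY'$, and $t_s$ is $Y$-computable from $\Omega\restriction s$. So $s\mapsto t_s$ is $Y'$-computable.
\item[(b)] $\Omega$ is $Y\oplus A\oplus B$-random. Hence $K^E(\Omega\restriction s)\ge s-O(1)$ for every $E\le_{LR}Y\oplus A\oplus B$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The string $\Omega\restriction s$ is the string $b\in2^s$ with the largest value $0.b<\Omega$, and $0.b<\Omega$ is the $\Sigma^0_1(Y)$ statement $\exists t\,(0.b<\Omega_t)$. The function sending $b$ to the least $t$ with $\Omega_t\ge0.b$ is partial $Y$-computable and sends $\Omega\restriction s$ to $t_s$.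

(b) By \eqref{eq:omega-tail}, $K^Y(t_s+1)\ge s$. By (a) and (K1), $K^Y(\Omega\restriction s)\ge K^Y(t_s+1)-O(1)\ge s-O(1)$, so $\Omega$ is $Y$-random by the Levin--Schnorr theorem. Since $Y\oplus\Omega\le_TY'$, the real $A\oplus B$ is $Y\oplus\Omega$-random. By van Lambalgen's theorem, $\Omega\oplus(A\oplus B)$ is $Y$-random. By Lemma~\ref{lem:coord} so is $(A\oplus B)\oplus\Omega$, and van Lambalgen's theorem, read in the other direction, shows that $\Omega$ is $Y\oplus A\oplus B$-random. If $E\le_{LR}Y\oplus A\oplus B$, then $\Omega$ is $E$-random by the definition of $\le_{LR}$, and the Levin--Schnorr theorem gives the bound.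
\end{proof}

\subsection{The strings $x_s$}

For a string $b$ let $\nu(b)\ge2^{|b|}$ be the number with binary expansion $1b$. Put
\[n_s=2^{\nu(\Omega\restriction s)}(2t_s+1),\qquad x_s=(A\oplus B)\restriction2n_s=(A\restriction n_s)\oplus(B\restriction n_s).\]
The string $\Omega\restriction s$ is computable from $n_s$ without any oracle (read off the exponent of $2$), and $n_s$ is $Y$-computable from $\Omega\restriction s$. With (K1) and (K3), and since $n_s\ge2^{\nu(\Omega\restriction s)}+t_s$, we get
\begin{equation}\label{eq:ns}
\begin{gathered}
K^Y(n_s)\le s+2\log s+O(1),\qquad n_s\ge t_s+s,\\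
K^E(n_s)\ge K^E(\Omega\restriction s)-O(1)\quad\text{for every oracle }E.
\end{gathered}
\end{equation}

\begin{lemma}\label{lem:seg}
If $Y\oplus Z\le_{LR}E$, then $K^E(n_s)$ and $K^E(Z\restriction n_s)$ are at most $s+2\log s+O(1)$. The same bounds hold for $K^{Y\oplus Z}$.
\end{lemma}

\begin{proof}
By (K1), (K2) and \eqref{eq:ns}, $K^{Y\oplus Z}(Z\restriction n_s)\le K^{Y\oplus Z}(n_s)+O(1)\le K^Y(n_s)+O(1)\le s+2\log s+O(1)$. By Theorem~\ref{thm:KMS}, $K^E\le K^{Y\oplus Z}+O(1)$.
\end{proof}

\begin{proposition}[Trade-off]\label{prop:tradeoff}
Every upper bound $E$ satisfies $K^E(x_s)+K^E(n_s)\le2s+6\log s+O(1)$, and therefore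
\[K^E(x_s)+K^E(\Omega\restriction s)\le2s+6\log s+O(1).\]
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:seg} there is $c\in\mathbb N$ such that $K^E(n_s)$, $K^E(A\restriction n_s)$ and $K^E(B\restriction n_s)$ are at most $s+\lceil2\log s\rceil+c$ for all $s$. Let $d=s+\lceil2\log s\rceil+c-K^E(n_s)$. Then $d\ge0$, both segments have complexity at most $K^E(n_s)+d$, and $d+1=O(s)$, so $2\log(d+1)\le2\log s+O(1)$. Lemma~\ref{lem:count}(b) with $r=2$ gives
\[K^E(x_s)\le K^E(n_s)+2d+2\log s+O(1)\le2s+6\log s-K^E(n_s)+O(1).\]
The second inequality of the proposition follows from the last line of \eqref{eq:ns}.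
\end{proof}

The saving comes from paying for $n_s$ once instead of twice. When $K^E(n_s)$ is near $s$, the number $d$ is small and one program for $n_s$ almost determines both segments. When $K^E(n_s)$ is near $0$, the proposition gives no more than the concatenation of two programs.

\section{Requests and their tails}\label{sec:requests}

How does one build an upper bound that is not above the join? For a real $X$ let
\[R^X=\{(x,k):K^{Y\oplus X}(x)\le k\},\qquad\operatorname{wt}(R^X)=\sum_x2^{1-K^{Y\oplus X}(x)}\le2.\]
If $D$ enumerates a set of requests of finite weight that contains $R^A\cup R^B$, then $K^D\le\min(K^{Y\oplus A},K^{Y\oplus B})+O(1)$ by the Kraft--Chaitin theorem, and $D$ is an upper bound by Theorem~\ref{thm:KMS}. The freedom to enumerate a finite weight of false requests is what we use. The false requests will be the requests of other reals, and to pay for many such reals we need to know how much weight of $R^X$ is still missing after $m$ bits of $X$ are read.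

For a string $\sigma$ let
\[R_\sigma=\{(x,k):k\le|\sigma|\text{ and }K^{(Y\restriction|\sigma|)\oplus\sigma}(x)\le k\}.\]
By Lemma~\ref{lem:finite}, the sets $R_\sigma$ are finite and can be listed by $Y$ uniformly in $\sigma$; they increase with $\sigma$ under $\preceq$; and $\bigcup_mR_{X\restriction m}=R^X$. In particular $\operatorname{wt}(R_\sigma)\le2$. Define
\[\operatorname{tail}_m(X)=\operatorname{wt}(R^X\setminus R_{X\restriction m}),\]
which is nonincreasing in $m$. On average over $X$, the weight of $R_{X\restriction m}$ is a bounded $Y$-computable nondecreasing sequence, and no such sequence converges much more slowly than $(\Omega_t)$. This is the second role of $\Omega$.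

\begin{lemma}[Tails]\label{lem:tails}
If $X$ is $Y'$-random, then $\operatorname{tail}_{t_s}(X)\le s^22^{-s}$ for all but finitely many $s$. This applies to $X=A$ and $X=B$.
\end{lemma}

\begin{proof}
Let $q_m=2^{-m}\sum_{|\sigma|=m}\operatorname{wt}(R_\sigma)=\int\operatorname{wt}(R_{Z\restriction m})\,d\mu(Z)$. The sequence $(q_m)$ is $Y$-computable, rational, nondecreasing and bounded by $2$. Since $\operatorname{tail}_m(Z)$ is the increasing limit of $\operatorname{wt}(R_{Z\restriction n})-\operatorname{wt}(R_{Z\restriction m})$ as $n\to\infty$, monotone convergence gives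
\[\int\operatorname{tail}_m\,d\mu=\lim_nq_n-q_m=\sum_{n>m}(q_n-q_{n-1}).\]
For each $n\ge1$ with $q_n>q_{n-1}$ let $k_n\ge0$ be least with $2^{-k_n}\le q_n-q_{n-1}$. The requests $(n,k_n)$ form a $Y$-c.e.\ set of weight at most $\sum_n(q_n-q_{n-1})\le2$, so $K^Y(n)\le k_n+c$ by the Kraft--Chaitin theorem. Also $q_n-q_{n-1}\le2\cdot2^{-k_n}$, by minimality if $k_n\ge1$ and because $q_n\le2$ if $k_n=0$. Hence $q_n-q_{n-1}\le C2^{-K^Y(n)}$ for all $n\ge1$, with $C=2^{c+1}$, and \eqref{eq:omega-tail} gives $\int\operatorname{tail}_{t_s}\,d\mu\le C2^{-s}$.

Let $G_s=\{Z:\operatorname{tail}_{t_s}(Z)>s^22^{-s}\}$. By Markov's inequality, $\mu(G_s)\le C/s^2$. A real $Z$ lies in $G_s$ if and only if $\operatorname{wt}(R_{Z\restriction n}\setminus R_{Z\restriction t_s})>s^22^{-s}$ for some $n>t_s$, and $t_s$ is $Y'$-computable, so the $G_s$ are uniformly $Y'$-c.e.\ open sets. Solovay's theorem finishes the proof.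
\end{proof}

\section{Conditions, saturation and decoys}\label{sec:cond}

\subsection{Conditions}

We let $D$ enumerate requests in the most direct way. Fix a computable bijection $\langle\cdot,\cdot,\cdot\rangle$ from triples (string, number, number) onto $\mathbb N$. For a string or real $\delta$ let $T(\delta)$ be the set of requests $(x,k)$ such that $\delta$ has a 1 at some position $\langle x,k,u\rangle$, $u\in\mathbb N$. For a string $\delta$ the set $T(\delta)$ is finite and computable from $\delta$; for a real $D$ the set $T(D)=\bigcup_iT(D\restriction i)$ is $D$-c.e. For $\delta\preceq\delta'$, with $\delta$ a string, put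
\[\operatorname{cost}(\delta,\delta')=\operatorname{wt}(T(\delta')\setminus T(\delta)).\]
Two properties are used constantly.
\begin{enumerate}
\item[(C1)] For each string $\delta$ and finite set $F$ of requests there is a string $\delta^*\succeq\delta$ with $T(\delta^*)=T(\delta)\cup F$. (Each request owns infinitely many positions. Append 0s, and for each $(x,k)\in F$ a single 1 at some position $\langle x,k,u\rangle\ge|\delta|$.)
\item[(C2)] If $\delta\preceq\delta'\preceq\delta''$, then $\operatorname{cost}(\delta,\delta'')=\operatorname{cost}(\delta,\delta')+\operatorname{cost}(\delta',\delta'')$, because $T(\delta)\subseteq T(\delta')\subseteq T(\delta'')$.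
\end{enumerate}

\begin{definition}\label{def:cond}
A \emph{condition} is a pair $(\delta,\varepsilon)$ of a string $\delta$ and a positive rational $\varepsilon$.
\begin{itemize}
\item A real $D\succeq\delta$ \emph{obeys} $(\delta,\varepsilon)$ if $\operatorname{cost}(\delta,D)\le\varepsilon$.
\item $(\delta',\varepsilon')\le(\delta,\varepsilon)$ if $\delta'\succeq\delta$ and $\operatorname{cost}(\delta,\delta')+\varepsilon'\le\varepsilon$.
\item $(\delta,\varepsilon)$ is \emph{valid} if $\operatorname{wt}((R^A\cup R^B)\setminus T(\delta))<\varepsilon$.
\item $(\delta,\varepsilon)$ \emph{forces $K(x)>h$} if no string $\delta''\succeq\delta$ with $\operatorname{cost}(\delta,\delta'')\le\varepsilon$ has $K^{\delta''}(x)\le h$.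
\end{itemize}
\end{definition}

Think of $\varepsilon$ as the budget for all future requests. Validity says that the budget covers the true requests that are still owed. The relation $\le$ is transitive by (C2). The statement that $(\delta,\varepsilon)$ forces $K(x)>h$ is $\Pi^0_1$ in the data $(\delta,\varepsilon,x,h)$, by Lemma~\ref{lem:finite}(a).

\begin{lemma}\label{lem:force}
If $(\delta,\varepsilon)$ forces $K(x)>h$ and $D$ obeys $(\delta,\varepsilon)$, then $K^D(x)>h$.
\end{lemma}

\begin{proof}
Otherwise Lemma~\ref{lem:finite}(b) gives a string $\delta''$ with $\delta\preceq\delta''\preceq D$ and $K^{\delta''}(x)\le h$, and $\operatorname{cost}(\delta,\delta'')\le\operatorname{cost}(\delta,D)\le\varepsilon$.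
\end{proof}

\subsection{Saturation}

We have no control over how $U$ uses the oracle. What we can do is use up the short programs: as long as a cheap extension compresses a new string, we take it, and this can happen only $2^h$ times.

\begin{lemma}[Saturation]\label{lem:sat}
Let $\delta^0$ be a string, $h\in\mathbb N$, and $\eta>0$ rational. There is a string $\delta'\succeq\delta^0$ with $\operatorname{cost}(\delta^0,\delta')\le2^h\eta$ such that $(\delta',\eta)$ forces $K(x)>h$ for all but at most $2^h$ strings $x$.
\end{lemma}

\begin{proof}
Given $\delta^r$, ask whether there are a string $x$ with $K^{\delta^r}(x)>h$ and a string $\delta''\succeq\delta^r$ with $\operatorname{cost}(\delta^r,\delta'')\le\eta$ and $K^{\delta''}(x)\le h$. If so, let $\delta^{r+1}$ be such a $\delta''$; if not, stop. By Lemma~\ref{lem:finite}(b) each step strictly enlarges the set $\{x:K^{\delta^r}(x)\le h\}$, which has at most $2^h$ elements by Lemma~\ref{lem:finite}(c). So the process stops at some $\delta'=\delta^r$ with $r\le2^h$, and $\operatorname{cost}(\delta^0,\delta')\le2^h\eta$ by (C2). Because the process has stopped, $(\delta',\eta)$ forces $K(x)>h$ for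 every $x$ with $K^{\delta'}(x)>h$.
\end{proof}

We want to force $K(x_s)>h$ with $h$ close to $2s$. Saturation then leaves a budget $\eta$ of order $2^{-h}$, close to $2^{-2s}$. The new condition has to be valid, so $T(\delta')$ must contain all of $R^A\cup R^B$ except for weight less than $\eta$. Thus $\delta'$ depends heavily on $A$ and $B$, and nothing so far prevents $x_s$ from being one of the $2^h$ exceptional strings. The next remark shows that this is a real danger, and that it can be met only with very many false requests.

\begin{remark}[Decoys are necessary]\label{rem:decoy}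
By Lemma~\ref{lem:seg} there is $c$ such that, with $k_s=s+\lceil2\log s\rceil+c$, we have $(A\restriction n_s,k_s)\in R^A$ and $(B\restriction n_s,k_s)\in R^B$. Let $T(D)\supseteq R^A\cup R^B$ have finite weight, and let $L_s$ be the number of $z\in2^{n_s}$ with $(z,k_s)\in T(D)$. Then $L_s=O(2^{k_s})$. The oracle $D$ recovers $x_s$ from a program for $n_s$, codes for $s$ and $\lceil\log L_s\rceil$, and two positions in its enumeration of these $z$, so $K^D(x_s)\le K^D(n_s)+2\log L_s+O(\log s)$. If $K^D(x_s)\ge(2-\xi)s$, then $K^D(n_s)\le\xi s+O(\log s)$ by Proposition~\ref{prop:tradeoff}, and so $\log L_s\ge(1-\xi)s-O(\log s)$. Almost $2^s$ decoys are needed, and not many more than $2^s$ can be afforded.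
\end{remark}

\subsection{The smallest grid}

Decoys help because their cost is additive while the number of pairs they create is multiplicative.

\begin{example}[A $2\times2$ grid]\label{ex:grid}
Let $\delta$ be a string and $\theta>0$ rational. Suppose there are two candidates for the segment of $A$, with finite request sets $P_1,P_2$, and two candidates for the segment of $B$, with finite request sets $Q_1,Q_2$, each set of weight at most $\theta/16$. Let $x_{11},x_{12},x_{21},x_{22}$ be four distinct strings, where $x_{ij}$ is the string to be protected if the candidates $i$ and $j$ are the true ones. Take $h=1$ and $\eta=\theta/8$.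

By (C1), extend $\delta$ to $\delta^0$ with $T(\delta^0)=T(\delta)\cup P_1\cup P_2\cup Q_1\cup Q_2$, at cost at most $\theta/4$. Now saturate. A prefix-free set of programs of length at most $1$ has at most two members, $0$ and $1$. An extension of cost at most $\eta$ may make the program $0$ print $x_{12}$, say, and a second one may make the program $1$ print $x_{21}$; after that no program is left. In any case we reach $\delta'$ at a further cost of at most $2\eta=\theta/4$, and $(\delta',\eta)\le(\delta,\theta)$ because $\theta/4+\theta/4+\theta/8\le\theta$. The one condition $(\delta',\eta)$ contains $P_i\cup Q_j$ for all four cells $(i,j)$, and it forces $K(x_{ij})>1$ for at least two of them. A cell chosen at random is protected with probability at least $1/2$.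

Had we regarded the same four request sets as belonging to two unrelated pairs $(P_1,Q_1)$ and $(P_2,Q_2)$, there would be only the cells $x_{11}$ and $x_{22}$, and both could be exceptional.
\end{example}

With $N$ rows and $N$ columns we pay for $2N$ request sets, and at most a fraction $2^h/N^2$ of the cells is exceptional. If all rows extend $A\restriction t_s$ and all columns extend $B\restriction t_s$, then by the tails lemma a typical row or column adds weight only about $2^{-s}$. So $N$ can be almost $2^s$, and $h$ can be almost $2s$.

\section{Hiding $x_s$ in a grid}\label{sec:grid}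

\begin{proposition}\label{prop:key}
Let $(\delta,\varepsilon)$ be a valid condition and $\xi\in(0,1)$ rational. For all sufficiently large $s$ there is a valid condition $(\delta',\varepsilon')\le(\delta,\varepsilon)$ that forces $K(x_s)>\lfloor(2-\xi)s\rfloor$.
\end{proposition}

Fix $(\delta,\varepsilon)$ and $\xi$, and fix a rational $\theta>0$ with $\operatorname{wt}((R^A\cup R^B)\setminus T(\delta))<\varepsilon-\theta$. This slack is the only money available for false requests: a quarter of it goes to decoys, a quarter to saturation, and at most a quarter is kept as the new budget. For each $s$ put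
\[t=t_s,\qquad n=n_s,\qquad\ell=\ell_s=\max(n_s,t_{2s}),\qquad h=\lfloor(2-\xi)s\rfloor,\qquad\eta=\tfrac14\theta\,2^{-h}.\]
The three lengths $t\le n\le\ell$ have different tasks. All rows of a grid agree up to length $t$, and so do all columns, which makes decoys cheap. The strings to be protected are cut at length $n$. The requests are paid up to length $\ell$, where the tails of $A$ and $B$ have dropped to about $2^{-2s}$, below $\eta$. One cannot take $n$ as large as $\ell$: a number above $t_{2s}$ has $K^Y$-complexity at least $2s$ by \eqref{eq:omega-tail}, against the first bound in \eqref{eq:ns}, on which the trade-off rests.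

One point of Example~\ref{ex:grid} needs care. The condition $\delta'$ depends on the grid, and the true cell could be exceptional in a particular grid. So we define success as a property of a single pair of strings, with no grid mentioned, show that every grid has few unsuccessful cells, average over grids, and use the randomness of $A\oplus B$.

\begin{definition}\label{def:bad}
Let $\alpha,\beta\in2^\ell$, $\sigma=\alpha\restriction t$, $\tau=\beta\restriction t$.
\begin{itemize}
\item A string $\alpha\in2^\ell$ is \emph{light} if $\operatorname{wt}(R_\alpha\setminus R_{\alpha\restriction t})\le s^22^{-s}$.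
\item $(\alpha,\beta)$ is \emph{admissible} if $\alpha$ and $\beta$ are light and
\begin{equation}\label{eq:stem}
\operatorname{wt}((R_\sigma\cup R_\tau)\setminus T(\delta))\le\varepsilon-\theta.
\end{equation}
\item $(\alpha,\beta)$ is \emph{resolved} if there is a string $\delta'$ such that $(\delta',\eta)\le(\delta,\varepsilon)$, $R_\alpha\cup R_\beta\subseteq T(\delta')$, and $(\delta',\eta)$ forces $K((\alpha\restriction n)\oplus(\beta\restriction n))>h$.
\item $\mathrm{Bad}_s$ is the set of admissible pairs that are not resolved.
\end{itemize}
\end{definition}

The \emph{density} of a set $P\subseteq2^\ell\times2^\ell$ is $\#P/2^{2\ell}$, which is the measure of the clopen set $\{X_0\oplus X_1:(X_0\restriction\ell,X_1\restriction\ell)\in P\}$.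

\begin{lemma}\label{lem:bad}
For all large $s$, the set $\mathrm{Bad}_s$ has density at most $2^{-\xi s/2}$.
\end{lemma}

\begin{proof}
Let $v=\lceil(1-\xi/4)s\rceil$ and $N=2^v$. Then $v\le s$, so $t+v\le n\le\ell$ by \eqref{eq:ns}. Since $Ns^22^{-s}\le2s^22^{-\xi s/4}\to0$, we may take $s$ so large that $2Ns^22^{-s}\le\theta/4$. Fix $\sigma,\tau\in2^t$ satisfying \eqref{eq:stem}; above other pairs $(\sigma,\tau)$ there is no admissible pair. List $2^v=\{\rho_1,\dots,\rho_N\}$. A \emph{grid} consists of strings $\alpha_1,\dots,\alpha_N,\beta_1,\dots,\beta_N\in2^\ell$ with $\alpha_i\succeq\sigma\rho_i$ and $\beta_j\succeq\tau\rho_j$. Put $x_{ij}=(\alpha_i\restriction n)\oplus(\beta_j\restriction n)$. As $n\ge t+v$, the string $x_{ij}$ determines $\rho_i$ and $\rho_j$, so the $N^2$ strings $x_{ij}$ are distinct.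

\emph{Every grid has at most $2^h$ cells $(i,j)$ with $(\alpha_i,\beta_j)\in\mathrm{Bad}_s$.} Let $F$ be the union of $R_\sigma\cup R_\tau$, of the sets $R_{\alpha_i}$ with $\alpha_i$ light, and of the sets $R_{\beta_j}$ with $\beta_j$ light. A light $\alpha_i$ adds weight at most $s^22^{-s}$ to $R_\sigma$, and a light $\beta_j$ adds at most as much to $R_\tau$. So by \eqref{eq:stem},
\[\operatorname{wt}(F\setminus T(\delta))\le\varepsilon-\theta+2Ns^22^{-s}\le\varepsilon-\tfrac34\theta.\]
By (C1) take $\delta^0\succeq\delta$ with $T(\delta^0)=T(\delta)\cup F$, and let $\delta'\succeq\delta^0$ be given by the saturation lemma for $h$ and $\eta$. Since $\eta\le2^h\eta=\theta/4$,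
\[\operatorname{cost}(\delta,\delta')+\eta\le\varepsilon-\tfrac34\theta+2^h\eta+\eta\le\varepsilon-\tfrac14\theta<\varepsilon,\]
so $(\delta',\eta)\le(\delta,\varepsilon)$. If $(\alpha_i,\beta_j)$ is admissible, then $R_{\alpha_i}\cup R_{\beta_j}\subseteq F\subseteq T(\delta')$. So an admissible pair $(\alpha_i,\beta_j)$ is resolved by $\delta'$ unless $x_{ij}$ is one of the at most $2^h$ exceptional strings of the saturation lemma. The $x_{ij}$ are distinct, and the bound follows.

\emph{Averaging.} Let $p$ be the fraction of bad pairs among the pairs in $2^\ell\times2^\ell$ that extend $(\sigma,\tau)$, and $p_{ij}$ the fraction among those that extend $(\sigma\rho_i,\tau\rho_j)$. Then $\sum_{i,j}p_{ij}=N^2p$. Choose the $2N$ strings of a grid independently, each uniformly among its allowed values. The pair $(\alpha_i,\beta_j)$ is then uniform among the pairs extending $(\sigma\rho_i,\tau\rho_j)$, so the expected number of bad cells is $\sum_{i,j}p_{ij}$. Hence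
\[p\le\frac{2^h}{N^2}\le2^{(2-\xi)s-(2-\xi/2)s}=2^{-\xi s/2}.\]
The density of $\mathrm{Bad}_s$ is the average of these fractions over all $(\sigma,\tau)\in2^t\times2^t$.
\end{proof}

To apply Solovay's theorem we need $Y'$ to enumerate a small set that contains $\mathrm{Bad}_s$. The oracle $Y'$ can confirm that a pair is resolved, but we have no way for it to confirm that a pair is unresolved. Lemma~\ref{lem:bad} tells it when to stop waiting.

\begin{lemma}\label{lem:avoid}
For all large $s$, $(A\restriction\ell_s,B\restriction\ell_s)\notin\mathrm{Bad}_s$.
\end{lemma}

\begin{proof}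
Let $s_0$ be such that Lemma~\ref{lem:bad} holds for $s\ge s_0$. The data $\delta,\varepsilon,\theta,\xi,s_0$ are finite. Given $s\ge s_0$, the oracle $Y'$ computes $t$, $n$ and $\ell$ by Lemma~\ref{lem:omega}(a), and it then decides admissibility. Being resolved is an existential quantifier over $\delta'$ in front of two $Y$-decidable statements and one $\Pi^0_1$ statement, all of which $Y'$ decides. So $Y'$ enumerates the resolved pairs, uniformly in $s$. Let it do so until the set $\mathrm{Bad}^*_s$ of admissible pairs not yet seen to be resolved has density at most $2^{-\lfloor\xi s/2\rfloor}$. This happens by Lemma~\ref{lem:bad}, and $\mathrm{Bad}^*_s\supseteq\mathrm{Bad}_s$. The clopen sets $\{X_0\oplus X_1:(X_0\restriction\ell_s,X_1\restriction\ell_s)\in\mathrm{Bad}^*_s\}$, $s\ge s_0$, are uniformly $Y'$-computable and have summable measures. By Solovay's theorem, $A\oplus B$ lies in only finitely many of them.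
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Let $s$ be large, $\alpha=A\restriction\ell$ and $\beta=B\restriction\ell$. Inequality \eqref{eq:stem} holds by the choice of $\theta$, since $R_\sigma\cup R_\tau\subseteq R^A\cup R^B$. The string $\alpha$ is light because $\operatorname{wt}(R_\alpha\setminus R_\sigma)\le\operatorname{tail}_{t_s}(A)\le s^22^{-s}$ by Lemma~\ref{lem:tails}, and $\beta$ is light by the same lemma for $B$. So $(\alpha,\beta)$ is admissible, and by Lemma~\ref{lem:avoid} it is resolved by some $\delta'$. Put $\varepsilon'=\eta$. Then $(\delta',\eta)\le(\delta,\varepsilon)$, and $(\delta',\eta)$ forces $K(x_s)>h$ because $(\alpha\restriction n)\oplus(\beta\restriction n)=x_s$. For validity, note that $R_\alpha\cup R_\beta\subseteq T(\delta')$ and $\ell\ge t_{2s}$. Lemma~\ref{lem:tails} at $2s$ gives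
\[\operatorname{wt}((R^A\cup R^B)\setminus T(\delta'))\le\operatorname{tail}_{t_{2s}}(A)+\operatorname{tail}_{t_{2s}}(B)\le8s^22^{-2s}<\tfrac14\theta\,2^{-(2-\xi)s}\le\eta,\]
where the strict inequality holds as soon as $32s^2<\theta\,2^{\xi s}$.
\end{proof}

\section{The oracle $D$ and the proof of Theorem~\ref{thm:main}}\label{sec:constr}

\begin{proposition}\label{prop:D}
There are an upper bound $D\le_T(Y\oplus A\oplus B)'$ and numbers $s_1<s_2<\cdots$ such that
\begin{equation}\label{eq:D}
K^D(x_{s_i})>\lfloor(2-2^{-i})s_i\rfloor\qquad\text{for all }i\ge1.
\end{equation}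
\end{proposition}

\begin{proof}
We build a descending sequence of valid conditions $(\delta_j,\varepsilon_j)$. Let $\delta_0$ be the empty string and $\varepsilon_0=5$; this condition is valid because $\operatorname{wt}(R^A\cup R^B)\le4$. Fix a computable ordering of all requests in order type $\omega$, and put $s_0=0$. Two kinds of steps alternate; in both, $(\delta,\varepsilon)$ denotes the current condition.

\emph{Odd steps pay a debt.} The set $(R^A\cup R^B)\setminus T(\delta)$ is infinite, since $R^A$ is infinite and $T(\delta)$ is finite. Let $(x,k)$ be its least element. Extend $\delta$ by 0s and one final 1 at the least position $\langle x,k,u\rangle\ge|\delta|$, and replace $\varepsilon$ by $\varepsilon-2^{-k}$. This number is positive, as $2^{-k}\le\operatorname{wt}((R^A\cup R^B)\setminus T(\delta))<\varepsilon$. The step costs $2^{-k}$, so the new condition is $\le(\delta,\varepsilon)$, and it is valid because the weight owed and the budget both drop by $2^{-k}$.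

\emph{The $i$-th even step} ($i\ge1$) chooses $s_i>s_{i-1}$ and a valid $(\delta',\varepsilon')\le(\delta,\varepsilon)$ that forces $K(x_{s_i})>\lfloor(2-2^{-i})s_i\rfloor$. They exist by Proposition~\ref{prop:key} with $\xi=2^{-i}$.

Odd steps lengthen the string, so $D=\bigcup_j\delta_j$ is a real. By transitivity, $\operatorname{cost}(\delta_i,\delta_j)\le\varepsilon_i$ for all $j\ge i$; letting $j\to\infty$, we see that $D$ obeys every $(\delta_i,\varepsilon_i)$. Lemma~\ref{lem:force} gives \eqref{eq:D}. Since $D$ obeys $(\delta_0,5)$, we have $\operatorname{wt}(T(D))\le5$. Each request in $R^A\cup R^B$ has finitely many predecessors, and each odd step pays the least unpaid one, so $T(D)\supseteq R^A\cup R^B$. As explained at the start of Section~\ref{sec:requests}, $D$ is an upper bound.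

It remains to run the construction computably in $J=(Y\oplus A\oplus B)'$. The set $R^A\cup R^B$ is c.e.\ in $Y\oplus A\oplus B$, so $J$ decides membership in it and carries out the odd steps. Also $J$ computes $Y'$, $A$ and $B$, and hence $s\mapsto x_s$. In the $i$-th even step $J$ searches for a tuple $(s,\delta',\varepsilon',\rho)$, with $\rho$ rational, such that
\begin{itemize}
\item $s>s_{i-1}$, $(\delta',\varepsilon')\le(\delta,\varepsilon)$ and $\rho<\varepsilon'$, which is decidable;
\item $\operatorname{wt}((R^A\cup R^B)\setminus T(\delta'))\le\rho$, which is $\Pi^0_1(Y\oplus A\oplus B)$, since it says that every finite stage of the enumeration satisfies the bound;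
\item $(\delta',\varepsilon')$ forces $K(x_s)>\lfloor(2-2^{-i})s\rfloor$, which is $\Pi^0_1$ once $x_s$ is known.
\end{itemize}
The oracle $J$ decides all three. A condition $(\delta',\varepsilon')$ is valid exactly when the second item holds for some rational $\rho<\varepsilon'$. So the search terminates by Proposition~\ref{prop:key}, and each tuple that it finds is a correct choice for the step. Hence $D\le_TJ$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $D$ and $(s_i)$ be as in Proposition~\ref{prop:D}. Then (1) holds.

(2) Let $E$ be an upper bound with $E\le_{LR}D$. By Theorem~\ref{thm:KMS}, $K^E(x_s)\ge K^D(x_s)-O(1)$. Proposition~\ref{prop:tradeoff} and \eqref{eq:D} give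
\[K^E(\Omega\restriction s_i)\le2s_i+6\log s_i-K^D(x_{s_i})+O(1)\le2^{-i}s_i+6\log s_i+O(1).\]
Since $s_i\to\infty$, we get $K^E(\Omega\restriction s_i)/s_i\to0$.

(3) If, in addition, $E\le_{LR}Y\oplus A\oplus B$, then $K^E(\Omega\restriction s)\ge s-O(1)$ by Lemma~\ref{lem:omega}(b), which contradicts (2).
\end{proof}

\begin{remark}[Use of the hypothesis]\label{rem:hyp}
The $Y'$-randomness of $A\oplus B$ enters three times: in Lemma~\ref{lem:omega}(b), to keep $\Omega$ random relative to the join; in Lemma~\ref{lem:tails}, where only the randomness of $A$ and of $B$ separately is used; and in Lemma~\ref{lem:avoid}. The oracle is $Y'$ because these arguments refer to $\Omega$ or to $t_s$, and because Lemma~\ref{lem:avoid} has to confirm $\Pi^0_1$ statements. Separate randomness does not suffice. If $A=B$ is $Y'$-random, then $Y\oplus A$ is a least upper bound of $Y\oplus A$ and $Y\oplus B$; in this case $x_s$ is computable from $A\restriction n_s$, so every upper bound has $K^E(x_s)\le s+2\log s+O(1)$ by Lemma~\ref{lem:seg}, and \eqref{eq:D} cannot be achieved.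
\end{remark}

\section{Consequences}\label{sec:cons}

\begin{corollary}[Cones]\label{cor:cones}
For every $Y$ and almost every pair $(A,B)$, the oracles $Y\oplus A$ and $Y\oplus B$ have no least upper bound in the $LR$ degrees. In particular, every upper cone of $LR$ degrees contains two degrees without a least upper bound.
\end{corollary}

\begin{proof}
The $Y'$-random reals have measure $1$, so Theorem~\ref{thm:main} applies to almost every pair. Both $Y\oplus A$ and $Y\oplus B$ compute $Y$, so they lie in the cone above $Y$.
\end{proof}

The oracle $D$ and the join sit at the two ends of the trade-off.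

\begin{proposition}[The constant $2$ is sharp]\label{prop:sharp}
Let $A\oplus B$ be $Y'$-random. Every upper bound $E$ of $Y\oplus A$ and $Y\oplus B$ satisfies $K^E(x_s)\le2s+4\log s+O(1)$. The oracle $D$ of Proposition~\ref{prop:D} has $\limsup_sK^D(x_s)/s=2$. Every upper bound $E\le_{LR}Y\oplus A\oplus B$ satisfies $K^E(x_s)\le s+O(\log s)$.
\end{proposition}

\begin{proof}
By (K1), $K^E(x_s)\le K^E(A\restriction n_s)+K^E(B\restriction n_s)+O(1)$, and Lemma~\ref{lem:seg} gives the first claim. The second follows from the first and \eqref{eq:D}. For the third, combine Proposition~\ref{prop:tradeoff} with Lemma~\ref{lem:omega}(b).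
\end{proof}

Recall that a set is $\Delta^0_3$ if and only if it is computable from $\emptyset''$, and that a \emph{$\Pi^0_1(V)$ class} is the complement of a $V$-c.e.\ open set. The low basis theorem relative to $V$ states that every nonempty $\Pi^0_1(V)$ class has a member $Z$ with $(Z\oplus V)'\le_TV'$.

\begin{corollary}[Local version]\label{cor:local}
The $LR$ degrees of $\Delta^0_3$ sets do not form an upper semilattice.
\end{corollary}

\begin{proof}
Let $P_c=\{Z:\forall n\;K^{\emptyset'}(Z\restriction n)\ge n-c\}$. The relation $K^{\emptyset'}(\sigma)<|\sigma|-c$ is c.e.\ in $\emptyset'$, so $P_c$ is a $\Pi^0_1(\emptyset')$ class. By the Levin--Schnorr theorem $\bigcup_cP_c$ is the set of 2-random reals, so some $P_c$ is nonempty. The low basis theorem relative to $\emptyset'$ gives a 2-random $Z=A\oplus B$ with $(Z\oplus\emptyset')'\le_T\emptyset''$. Theorem~\ref{thm:main} with $Y=\emptyset$ gives $D\le_TZ'\le_T\emptyset''$. So $A$, $B$, $A\oplus B$ and $D$ are $\Delta^0_3$. A least upper bound of $A$ and $B$ among the degrees of $\Delta^0_3$ sets would lie below both $A\oplus B$ and $D$, against part (3) of the theorem.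
\end{proof}

For $r\ge1$ let $A_1\oplus\dots\oplus A_r$ be the real whose bit at position $rj+i-1$ is $A_i(j)$, for $1\le i\le r$ and $j\in\mathbb N$.

\begin{corollary}[Finite families]\label{cor:families}
If $r\ge2$ and $A_1\oplus\dots\oplus A_r$ is $Y'$-random, then $Y\oplus A_1,\dots,Y\oplus A_r$ have no least upper bound in the $LR$ degrees.
\end{corollary}

\begin{proof}
Put $A=A_1$ and $B=A_2\oplus\dots\oplus A_r$. The real $A\oplus B$ arises from $A_1\oplus\dots\oplus A_r$ by a computable permutation of coordinates, so it is $Y'$-random by Lemma~\ref{lem:coord}. Let $D$ be given by Proposition~\ref{prop:D}. Since $Y\oplus A_i\le_TY\oplus B$ for $i\ge2$, both $D$ and $Y\oplus A\oplus B$ are $LR$-above all $Y\oplus A_i$. Suppose $E$ is a least upper bound of the $Y\oplus A_i$; then $E\le_{LR}D$ and $E\le_{LR}Y\oplus A\oplus B$. We do not know that $Y\oplus B\le_{LR}E$, so part (3) of Theorem~\ref{thm:main} does not apply, and we repeat the counting with $r$ strings.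

By Lemma~\ref{lem:omega}(b) and \eqref{eq:ns}, $K^E(n_s)\ge s-O(1)$. By Lemma~\ref{lem:seg} there is $c\in\mathbb N$ such that $K^E(n_s)$ and all $K^E(A_i\restriction n_s)$ are at most $s+\lceil2\log s\rceil+c$. So $d=s+\lceil2\log s\rceil+c-K^E(n_s)$ satisfies $0\le d\le2\log s+O(1)$, and $K^E(A_i\restriction n_s)\le K^E(n_s)+d$ for all $i$. Each bit of $B\restriction n_s$ is a bit $A_i(j)$ with $j<n_s$, so $x_s$ is a computable function of $A_1\restriction n_s,\dots,A_r\restriction n_s$. Lemma~\ref{lem:count}(b) gives
\[K^E(x_s)\le K^E(n_s)+rd+2\log(d+1)+O(1)\le s+O(\log s)\qquad(s\ge2).\]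
By Theorem~\ref{thm:KMS}, $K^D(x_s)\le s+O(\log s)$, whereas \eqref{eq:D} gives $K^D(x_{s_i})>\frac32s_i-1$ for all $i\ge1$, with $s_i\to\infty$. This is a contradiction.
\end{proof}

\begin{thebibliography}{9}

\bibitem{talk}
\emph{Computationally Enumerable Splittings, Randomness and Lowness},
\texttt{http://www.barmpalias.net/papers/talks/cesplitLR.pdf}.

\bibitem{KMS}
Kjos-Hanssen, Miller, Solomon,
\emph{Lowness notions, measure and domination},
J. London Math. Soc. 85 (2012).

\end{thebibliography}
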